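
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}

\title{Simultaneous approximation of almost all complex numbers and their exponentials by algebraic numbers}


\begin{abstract}
We show that for almost all $(x_1,\dots,x_n)\in\mathbb C^n$ the $2n$ numbers $x_1,\dots,x_n,e^{x_1},\dots,e^{x_n}$ admit the simultaneous approximation measure $c\,D^{1/(2n)}\mu$, with a constant $c$ depending only on $n$; here $D$ bounds the degree of the approximating point and $\mu/D$ its absolute logarithmic height. This proves a conjecture. The set of exceptions has Hausdorff dimension at most $2n-2$. The main step places each algebraic point with nonzero last $n$ coordinates on a hypersurface of small degree and small height whose equation is not annihilated, at that point, by all the vector fields $\partial_{X_i}+Y_i\partial_{Y_i}$ along which $(x,e^x)$ moves.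
\end{abstract}

\section{The question and the result}

\subsection{Approximation measures}

How close can a given point $\theta\in\mathbb C^m$ be to an algebraic point $\gamma$ of bounded degree and height? To state the question precisely, let $m\ge1$ be an integer, $D$ a positive integer and $\mu\ge D$ a real number. Let $\mathbb Q^m(D,\mu)$ be the set of $m$-tuples $\gamma=(\gamma_1,\dots,\gamma_m)$ of algebraic numbers with
\[
[\mathbb Q(\gamma_1,\dots,\gamma_m):\mathbb Q]\le D,\qquad h(\gamma)\le \mu/D ,
\]
where $h$ is the absolute logarithmic Weil height of the projective point $(1:\gamma_1:\dots:\gamma_m)$ (recalled in Section~\ref{sec:prelim}). Put $|\theta-\gamma|=\max_i|\theta_i-\gamma_i|$. A function $\psi:\mathbb N\times\mathbb R_{>0}\to\mathbb R_{>0}$ is a \emph{simultaneous approximation measure} for $\theta$ if there is $D_0>0$ such that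
\[
|\theta-\gamma|\ge \exp\{-\psi(D,\mu)\}
\]
for every positive integer $D$ and every real $\mu$ with $\mu\ge D\ge D_0$, and for all $\gamma\in\mathbb Q^m(D,\mu)$.

We study points of a special shape. Let $n\ge1$ be an integer. From now on $m=2n$, and for $x=(x_1,\dots,x_n)\in\mathbb C^n$ we put
\[
\theta(x)=(x_1,\dots,x_n,e^{x_1},\dots,e^{x_n})\in\mathbb C^{m}.
\]
These points form an $n$-dimensional complex submanifold of $\mathbb C^{2n}$, so a statement about almost all $x\in\mathbb C^n$ says nothing about almost all points of $\mathbb C^{2n}$, nor conversely. The following was posed as a conjecture in \cite{source}: \emph{for almost all $x\in\mathbb C^n$, in the sense of Lebesgue measure, there is $c>0$ such that $c\,D^{1/(2n)}\mu$ is a simultaneous approximation measure for $\theta(x)$.} We prove it, with a constant that does not depend on $x$.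

\begin{theorem}\label{thm:main}
There is a constant $c=c(n)>0$, depending only on $n$, such that for almost all $x\in\mathbb C^n$ the function $c\,D^{1/(2n)}\mu$ is a simultaneous approximation measure for $x_1,\dots,x_n,e^{x_1},\dots,e^{x_n}$.
\end{theorem}

For $c>0$ let $\mathcal E_c\subset\mathbb C^n$ be the set of $x$ for which $c\,D^{1/(2n)}\mu$ is \emph{not} a simultaneous approximation measure for $\theta(x)$. Let $\mathcal H^s$ denote Hausdorff measure.

\begin{theorem}\label{thm:hausdorff}
For every real $s$ with $2n-2<s\le 2n$ there is $c=c(n,s)>0$ with $\mathcal H^s(\mathcal E_c)=0$. Hence the set $\bigcap_{c>0}\mathcal E_c$ of exceptions to the conjecture has Hausdorff dimension at most $2n-2$.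
\end{theorem}

Theorem~\ref{thm:main} is the case $s=2n$: an $\mathcal H^{2n}$-null subset of $\mathbb C^n$ is Lebesgue-null, because a set of max-norm diameter $d$ lies in a closed polydisc of volume $(\pi d^2)^n$. Exceptions do exist. For $n=1$ and $x=0$ the point $\theta(0)=(0,1)$ is itself rational, so no function $\psi$ is a measure for it.

\subsection{Why the exponent $1/(2n)$}

A direct count gives a weaker measure. Let $\gamma\in\mathbb Q^m(D,\mu)$. The minimal polynomial over $\mathbb Z$ of each coordinate $\gamma_i$ has degree at most $D$ and Mahler measure at most $e^{\mu}$, hence coefficients of modulus at most $2^De^{\mu}\le e^{2\mu}$. So $\mathbb Q^m(D,\mu)$ has at most $e^{CD\mu}$ elements, with $C=C(m)$. The set of $x$ with $|\theta(x)-\gamma|<e^{-cD\mu}$ lies in a polydisc of volume $\pi^ne^{-2ncD\mu}$. By Borel--Cantelli, summing over $D$ and over integers $\mu\ge D$, the function $cD\mu$ is a measure for almost all $x$ as soon as $c$ is large enough. Counting points thus gives $D\mu$. This argument does not use the exponentials.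

To do better, one counts hypersurfaces instead of points. Evaluation of polynomials at $\gamma$ is a $\mathbb Q$-linear map into a space of dimension at most $D$. Hence there are nonzero polynomials $Q\in\mathbb Z[X_1,\dots,X_n,Y_1,\dots,Y_n]$ of total degree at most $L$ with $Q(\gamma)=0$ as soon as $\binom{L+m}m>D$, which happens for some $L$ of order $D^{1/m}$. The monomials of degree at most $L$ in $\gamma$ have height at most $L\mu/D$, and one expects $Q$ with
\[
\log H(Q)=O(D^{1/m}\mu/D),
\]
where $H(Q)$ is the largest modulus of a coefficient. The number of coefficients is $O(D)$, so there are only $\exp(O(D^{1/m}\mu))$ such $Q$. If $\theta(x)$ is very close to $\gamma$, then $f_Q(x)=Q(x,e^x)$ is very small. It remains to bound the set of $x$ in a bounded region where $|f_Q(x)|\le\varepsilon=e^{-c'D^{1/m}\mu}$. If this set had volume at most $e^{O(D^{1/m}\mu)}\varepsilon^2$, with an implied constant independent of $c'$, then $c'$ could be taken large enough to beat the number of polynomials, and the conjecture would follow.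

\subsection{The difficulty, and the idea}

The set $\{|f_Q|\le\varepsilon\}$ need not be so small. If $Q=P^k$ it is $\{|f_P|\le\varepsilon^{1/k}\}$, and nothing prevents a polynomial obtained by a pigeonhole argument from being a high power. More generally, $f_Q$ may be very flat near the relevant $x$. The volume is under control where some derivative $\partial f_Q/\partial x_i$ is not small. Now
\[
\frac{\partial f_Q}{\partial x_i}(x)=(\delta_iQ)(\theta(x)),\qquad \delta_i=\frac{\partial}{\partial X_i}+Y_i\frac{\partial}{\partial Y_i},
\]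
and by Liouville's inequality $\delta_iQ(\gamma)$ is not too small once it is nonzero. So we want $Q$ of small degree and height that is \emph{transverse} at $\gamma$ in the following sense:
\[
Q(\gamma)=0\quad\text{and}\quad \delta_iQ(\gamma)\ne0\ \text{ for some } i .
\]
This is Proposition~\ref{prop:good}, the core of the paper. Its proof does not construct one polynomial; it bounds the product of the heights of a full set of independent integer polynomials of degree at most $2L$ vanishing at $\gamma$. The logarithm of this product is governed by the number $r(2L)$ of independent conditions that vanishing at $\gamma$ imposes. The proof then shows that at least $r(L)\ge2^{-m}r(2L)$ of these polynomials have $\delta_iQ(\gamma)\ne0$, so that at least one of them must have a small height. Section~\ref{sec:quadratic} carries this out by hand in a small case. The rest is a covering lemma (Section~\ref{sec:covering}) and bookkeeping (Section~\ref{sec:proof}).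

\section{Quadratic points on lines and conics}\label{sec:quadratic}

Take $n=1$, $m=2$, $\delta=\partial_X+Y\partial_Y$, and let $\gamma=(\beta,\alpha)$ generate a quadratic field $K$, with $\alpha\ne0$. There are three monomials of degree at most $1$, and $3>2=[K:\mathbb Q]$, so $\gamma$ lies on a rational line.

\emph{The line is transverse.} If $\beta\in\mathbb Q$, take $Q_1=X-\beta$; then $\delta Q_1=1$. If $\beta\notin\mathbb Q$, then $\alpha=a+b\beta$ with $a,b\in\mathbb Q$, and we take $Q_1=Y-a-bX$. Then $\delta Q_1(\gamma)=\alpha-b$. If this vanished, then $\alpha=b\in\mathbb Q$, hence $b=0$ by irrationality of $\beta$, hence $\alpha=0$, which is excluded. So $\delta Q_1(\gamma)\ne0$ in all cases. The point $\gamma=(\sqrt2,0)$ shows that $\alpha\ne0$ is needed: the only line is $Y=0$, and $\delta Y=Y$ vanishes there.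

\emph{Many conics are transverse.} We have no control over the height of $Q_1$, so we pass to degree $2$. The polynomials of degree at most $2$ vanishing at $\gamma$, which we call conics through $\gamma$, form a space $E$ of dimension $6-2=4$. Let $U\subset E$ be the subspace of those with $\delta Q(\gamma)=0$. Multiplying $Q_1$ by a polynomial $R$ of degree at most $1$ gives an element of $E$ with
\[
\delta(Q_1R)(\gamma)=\delta Q_1(\gamma)\,R(\gamma),
\]
and the values $R(\gamma)$ fill $K$, of dimension $2$. So $\dim E/U=2$ and $\dim U=2$.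

\emph{Averaging.} The geometry of numbers (\eqref{eq:minima} and Lemma~\ref{lem:det} below) gives four independent integer conics $w_1,\dots,w_4\in E$ for which the product of the heights $H(w_j)$ is at most $\exp\{2(2h+\tfrac12\log6)\}$, where $h=h(\gamma)$. At most two of them lie in $U$. Hence at least two are transverse, and the product of the heights of the transverse ones has the same bound, since nonzero integer polynomials have height at least $1$. So one of them satisfies $\log H(w_j)\le 2h+\frac12\log 6$. If we had known only that $U\ne E$, the bound would have been twice as large. For a field of degree $D$ the loss could be a factor of order $D$, which would ruin the result.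

For instance, let $\gamma=(\sqrt2,\sqrt2)$. Then $E$ has the basis $X-Y$, $X^2-2$, $XY-2$, $Y^2-2$, and $\delta$ takes at $\gamma$ the values $1-\sqrt2$, $2\sqrt2$, $2+\sqrt2$, $4$, which span $K$. The space $U$ contains $(X-Y)^2$, the kind of polynomial that must be avoided.

\section{Preliminaries}\label{sec:prelim}

\subsection{Polynomials and derivations}
Write $Z=(X_1,\dots,X_n,Y_1,\dots,Y_n)$ and $\mathcal P_L=\{Q\in\mathbb Q[Z]:\deg Q\le L\}$, where $\deg$ is the total degree; so $\dim_{\mathbb Q}\mathcal P_L=\binom{L+m}m$. Exponents of monomials have coordinates in $\mathbb N$, which here includes $0$, and $|a|$ is the sum of the coordinates of an exponent $a$. For a polynomial $P$ with complex coefficients, $H(P)$ is the maximum and $\ell(P)$ the sum of the moduli of its coefficients. The derivations $\delta_i=\partial_{X_i}+Y_i\partial_{Y_i}$ $(1\le i\le n)$ commute. Write $e_i$ for the $i$-th unit vector of $\mathbb N^n$. From $\delta_i(X^aY^b)=a_iX^{a-e_i}Y^b+b_iX^aY^b$, where the first term is $0$ if $a_i=0$, we see that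
\begin{equation}\label{eq:delta}
\delta_i\mathcal P_L\subset\mathcal P_L,\qquad \ell(\delta_iQ)\le\deg(Q)\,\ell(Q),
\end{equation}
and the chain rule gives, for all $\beta\in\mathbb C^n$ and $\alpha\in\mathbb C^n$,
\begin{equation}\label{eq:chain}
\frac{\partial}{\partial t_i}Q(\beta+t,\alpha_1e^{t_1},\dots,\alpha_ne^{t_n})=(\delta_iQ)(\beta+t,\alpha_1e^{t_1},\dots,\alpha_ne^{t_n}).
\end{equation}

\subsection{Heights and Liouville's inequality}
We take $\overline{\mathbb Q}\subset\mathbb C$. For a number field $F$ and a place $v$ of $F$, let $|\cdot|_v$ extend the usual or $p$-adic absolute value of $\mathbb Q$, and let $d_v=[F_v:\mathbb Q_v]$. Then $\sum_vd_v\log|a|_v=0$ for $a\in F^\times$ (product formula) and $\sum_{v\mid\infty}d_v=[F:\mathbb Q]$. For $\gamma\in F^m$ put $|\gamma|_v^+=\max(1,|\gamma_1|_v,\dots,|\gamma_m|_v)$; then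
\[
h(\gamma)=\frac1{[F:\mathbb Q]}\sum_vd_v\log|\gamma|_v^+ .
\]
This does not depend on $F$, and $h(\tau(\gamma))=h(\gamma)$ for every embedding $\tau$ of $\mathbb Q(\gamma)$ into $\mathbb C$.

For a nonzero vector $u\in F^N$ we also use the height $h_2(u)=\frac1{[F:\mathbb Q]}\sum_vd_v\log\|u\|_v$ with the Euclidean (Hermitian) norm at $v\mid\infty$ and the max norm at $v\nmid\infty$. By the product formula it depends only on the line spanned by $u$. If $u$ is an integer vector with coprime coordinates, its finite norms are all $1$ and $h_2(u)=\log\|u\|_2$.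

\begin{lemma}[Liouville's inequality]\label{lem:liouville}
Let $\gamma\in\overline{\mathbb Q}^{\,m}$, $[\mathbb Q(\gamma):\mathbb Q]\le D$, and let $P\in\mathbb Z[Z]$ with $P(\gamma)\ne0$. Then
\[
|P(\gamma)|\ge\exp\{-D(\log\ell(P)+\deg(P)\,h(\gamma))\}.
\]
\end{lemma}

\begin{proof}
Since $\ell(P)\ge1$, the right-hand side is at most $1$, and we may assume $|P(\gamma)|<1$. Let $K=\mathbb Q(\gamma)$ and let $v_0$ be the place given by $K\subset\mathbb C$. For every place $v$,
\[
\log|P(\gamma)|_v\le\varepsilon_v\log\ell(P)+\deg (P)\log|\gamma|_v^+,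
\]
with $\varepsilon_v=1$ if $v\mid\infty$ and $\varepsilon_v=0$ otherwise; the right-hand side is $\ge0$. Since $d_{v_0}\ge1$ and $\log|P(\gamma)|<0$, the product formula gives
\[
\log|P(\gamma)|\ge d_{v_0}\log|P(\gamma)|=-\sum_{v\ne v_0}d_v\log|P(\gamma)|_v\ge-[K:\mathbb Q]\bigl(\log\ell(P)+\deg(P)h(\gamma)\bigr),
\]
and $[K:\mathbb Q]\le D$.
\end{proof}

\subsection{Lattices of integer points}\label{subsec:lattices}
Let $E\subset\mathbb Q^M$ be a subspace of dimension $s\ge1$ and $\Lambda=E\cap\mathbb Z^M$, a lattice in $E_{\mathbb R}=E\otimes\mathbb R$. As $\mathbb Z^M/\Lambda$ is torsion-free, every basis of $\Lambda$ extends to a basis of $\mathbb Z^M$. The determinant $\det\Lambda$ is the $s$-dimensional Euclidean volume of a fundamental parallelepiped; by the Cauchy--Binet formula it is the Euclidean norm of the vector of $s\times s$ minors of a basis of $\Lambda$. We use three facts.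

\smallskip
\noindent\emph{Minkowski's second theorem} for the section $[-1,1]^M\cap E_{\mathbb R}$: there are linearly independent $w_1,\dots,w_s\in\Lambda$ with
\[
\prod_{j=1}^s\|w_j\|_\infty\cdot\operatorname{vol}_s\bigl([-1,1]^M\cap E_{\mathbb R}\bigr)\le2^s\det\Lambda .
\]

\noindent\emph{Vaaler's cube slicing theorem} \cite{vaaler}: every section of $[-\frac12,\frac12]^M$ by an $s$-dimensional linear subspace has $s$-dimensional volume at least $1$. Hence the volume in the previous display is at least $2^s$, and
\begin{equation}\label{eq:minima}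
\prod_{j=1}^s\|w_j\|_\infty\le\det\Lambda,\qquad \|w_j\|_\infty\ge1\ \text{ for all } j,
\end{equation}
the second statement because the $w_j$ are nonzero integer vectors. No factor depending on $s$ is lost here, which matters because $s$ may be much larger than the codimension of $E$.

\smallskip
\noindent\emph{Duality}: if $W=E^\perp\subset\mathbb Q^M$ is nonzero, then $\det\Lambda=\det(W\cap\mathbb Z^M)$. To see this, extend a basis of $\Lambda$ to a basis of $\mathbb Z^M$, and let these be the rows of $S\in GL_M(\mathbb Z)$, with the basis of $\Lambda$ in the first $s$ rows. The rows of $(S^{-1})^T$ form the dual basis of $\mathbb Z^M$. An integer combination of them is orthogonal to $E$ exactly when its first $s$ coefficients vanish, so the last $M-s$ rows of $(S^{-1})^T$ form a basis of $W\cap\mathbb Z^M$. By Jacobi's identity for complementary minors and $\det S=\pm1$, the $s\times s$ minors of the first $s$ rows of $S$ agree up to sign with the complementary $(M-s)\times(M-s)$ minors of the last $M-s$ rows of $(S^{-1})^T$. So the two vectors of minors have the same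 Euclidean norm.

\section{A transverse hypersurface of small height}\label{sec:good}

Throughout this section $\gamma=(\beta,\alpha)\in\overline{\mathbb Q}^{\,2n}$ is a point with
\[
\alpha_1\cdots\alpha_n\ne0,\qquad K=\mathbb Q(\gamma),\qquad[K:\mathbb Q]\le D,\qquad h=h(\gamma).
\]
For an integer $L\ge1$ put
\[
E(L)=\{Q\in\mathcal P_L:Q(\gamma)=0\},\qquad r(L)=\dim_{\mathbb Q}\{R(\gamma):R\in\mathcal P_L\}.
\]
Thus $E(L)$ is the kernel of evaluation $\mathcal P_L\to K$, we have $r(L)=\binom{L+m}m-\dim E(L)$, and $r(L)\ge1$ because of the constant polynomials.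

\subsection{One transverse polynomial}

Heights are ignored for now. If no polynomial in $E(L)$ is transverse at $\gamma$, then $E(L)$ is stable under all the $\delta_i$, so its elements vanish at all points $(\beta+t,\alpha_1e^{t_1},\dots,\alpha_ne^{t_n})$ with $t\in\mathbb C^n$. But these points are Zariski dense.

\begin{lemma}\label{lem:one}
If $\binom{L+m}m>D$, there are $Q_1\in E(L)$ and $i\in\{1,\dots,n\}$ with $\delta_iQ_1(\gamma)\ne0$.
\end{lemma}

\begin{proof}
Since $\dim\mathcal P_L>D\ge\dim_{\mathbb Q}K$, there is a nonzero $Q\in E(L)$. Suppose the lemma fails. Then $\delta_iE(L)\subset E(L)$ for all $i$, by \eqref{eq:delta}. Hence all iterated derivatives $\delta_1^{\sigma_1}\cdots\delta_n^{\sigma_n}Q$ vanish at $\gamma$. By \eqref{eq:chain} their values at $\gamma$ are the derivatives at $t=0$ of the entire function $g(t)=Q(\beta+t,\alpha_1e^{t_1},\dots,\alpha_ne^{t_n})$, so $g\equiv0$. As all $\alpha_j\ne0$, the polynomial $Q(\beta+X,\alpha_1Y_1,\dots,\alpha_nY_n)$ is nonzero. So $g\equiv0$ contradicts the algebraic independence over $\mathbb C$ of $t_1,\dots,t_n,e^{t_1},\dots,e^{t_n}$,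 whose proof we now recall.

Suppose $\sum_ap_a(t)e^{a\cdot t}\equiv0$ with a nonempty finite sum over distinct $a\in\mathbb N^n$ and nonzero polynomials $p_a$. Choose $v\in\mathbb R^n$ such that the numbers $a\cdot v$ are distinct and each $p_a(\tau v)$ is a nonzero polynomial in $\tau$; it suffices to avoid finitely many proper real algebraic subsets of $\mathbb R^n$. Put $t=\tau v$ and let $\tau\to+\infty$. The term with the largest $a\cdot v$ dominates the sum of the others, a contradiction.
\end{proof}

In this section the hypothesis on $\alpha$ is used only here. It reflects the fact that the hyperplanes $Y_j=0$ are invariant under the $\delta_i$; Section~\ref{sec:quadratic} showed the lemma failing at $(\sqrt2,0)$.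

\subsection{Many transverse polynomials}

Multiples of $Q_1$ give further transverse polynomials in degree $2L$.

\begin{lemma}\label{lem:many}
Let $Q_1,i$ be as in Lemma~\ref{lem:one} and $U=\{Q\in E(2L):\delta_iQ(\gamma)=0\}$. Then $\dim E(2L)/U\ge r(L)$.
\end{lemma}

\begin{proof}
For $R\in\mathcal P_L$ we have $Q_1R\in E(2L)$, and $\delta_i(Q_1R)(\gamma)=\delta_iQ_1(\gamma)\,R(\gamma)$ because $Q_1(\gamma)=0$. So the image of $E(2L)\to K$, $Q\mapsto\delta_iQ(\gamma)$, whose kernel is $U$, contains $\delta_iQ_1(\gamma)\cdot\{R(\gamma):R\in\mathcal P_L\}$. This space has dimension $r(L)$, since $\delta_iQ_1(\gamma)\ne0$.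
\end{proof}

The codimension of $E(2L)$ in $\mathcal P_{2L}$ is $r(2L)$. This number will govern the determinant of the lattice of integer polynomials in $E(2L)$, and we have to compare it with $r(L)$. Neither needs to be of order $D$: for $\gamma=(\beta,1)$ with $n=1$ and $\beta$ of degree $D$, $r(L)=\min(L+1,D)$. But their ratio is always bounded.

\begin{lemma}\label{lem:doubling}
$r(2L)\le2^mr(L)$.
\end{lemma}

\begin{proof}
Fix a monomial order on $\mathbb Q[Z]$ that refines the total degree. Let $I=\{Q\in\mathbb Q[Z]:Q(\gamma)=0\}$ and let $\mathcal N\subset\mathbb N^m$ be the set of exponents that are not leading exponents of nonzero elements of $I$. Since $I$ is an ideal, $\mathcal N$ is closed under passing to componentwise smaller exponents.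

For every $N\ge1$ the monomials $Z^a$ with $a\in\mathcal N$, $|a|\le N$ form a basis of $\mathcal P_N/(I\cap\mathcal P_N)$. They are independent, because a nontrivial combination lying in $I$ would have its leading exponent in $\mathcal N$. They span: if $|a|\le N$ and $a\notin\mathcal N$, then $Z^a$ is the leading monomial of an element of $I$, whose degree is $|a|\le N$ by the choice of the order. So modulo $I\cap\mathcal P_N$ the monomial $Z^a$ is a combination of smaller monomials of degree at most $N$, and we finish by induction on the order.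

Hence $r(N)=\#\{a\in\mathcal N:|a|\le N\}$. The map $a\mapsto(\lfloor a_k/2\rfloor)_k$ sends $\{a\in\mathcal N:|a|\le2L\}$ into $\{a\in\mathcal N:|a|\le L\}$, and its fibers have at most $2^m$ elements.
\end{proof}

\subsection{The lattice of integer polynomials vanishing at $\gamma$}

\begin{lemma}\label{lem:det}
Let $N\ge1$, $M=\binom{N+m}m$, suppose $E(N)\ne0$, and identify $\mathcal P_N$ with $\mathbb Q^M$ through coefficients. The lattice $\Lambda=E(N)\cap\mathbb Z^M$ satisfies
\[
\log\det\Lambda\le r(N)\bigl(Nh+\tfrac12\log M\bigr).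
\]
\end{lemma}

\begin{proof}
Write $r=r(N)$ and $d=[K:\mathbb Q]$, and let $\omega_1,\dots,\omega_d$ be a basis of $K$ over $\mathbb Q$. Write $\gamma^a=\sum_kc_{k,a}\omega_k$ with $c_{k,a}\in\mathbb Q$ for $|a|\le N$, and $c_k=(c_{k,a})_a\in\mathbb Q^M$. If $Q$ has coefficient vector $q$, then $Q(\gamma)=\sum_k(q\cdot c_k)\omega_k$. So $E(N)=W^\perp$, where $W$ is the span of $c_1,\dots,c_d$. Hence $W=E(N)^\perp$ and $\dim W=M-\dim E(N)=r\ge1$. By duality (Section~\ref{subsec:lattices}), $\det\Lambda=\det(W\cap\mathbb Z^M)$.

The vectors $c_k$ depend on the choice of basis and have no evident height bound, so we exchange them for the vectors of conjugates. Let $\tau_1,\dots,\tau_d$ be the embeddings of $K$ into $\mathbb C$, let $F$ be a number field containing all $\tau_j(K)$, and put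
\[
g_j=(\tau_j(\gamma)^a)_{|a|\le N}=\sum_k\tau_j(\omega_k)\,c_k\in F^M .
\]
The matrix $(\tau_j(\omega_k))$ is invertible, since the square of its determinant is the discriminant of the basis. So $g_1,\dots,g_d$ span $W\otimes F$ over $F$, and after renumbering $g_1,\dots,g_r$ are a basis of it.

Let $b_1,\dots,b_r$ be a basis of $W\cap\mathbb Z^M$, and write $u_1\wedge\dots\wedge u_r$ for the vector of $r\times r$ minors of the matrix with rows $u_1,\dots,u_r$. Then $g_1\wedge\dots\wedge g_r$ is a nonzero multiple of $b_1\wedge\dots\wedge b_r$. The coordinates of the latter are coprime integers, because the $b_j$ are part of a basis of $\mathbb Z^M$ and so stay independent modulo every prime. Hence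
\[
\log\det\Lambda=\log\|b_1\wedge\dots\wedge b_r\|_2=h_2(b_1\wedge\dots\wedge b_r)=h_2(g_1\wedge\dots\wedge g_r).
\]
At each place $v$ of $F$ we have $\|g_1\wedge\dots\wedge g_r\|_v\le\prod_j\|g_j\|_v$, by Hadamard's inequality if $v\mid\infty$ and by the ultrametric inequality otherwise. Therefore $\log\det\Lambda\le\sum_{j=1}^rh_2(g_j)$. Finally each coordinate of $g_j$ is a monomial of degree at most $N$ in $\tau_j(\gamma)$, so $\|g_j\|_v\le(|\tau_j(\gamma)|_v^+)^N$ at finite places and the same with an extra factor $\sqrt M$ at infinite ones. This gives $h_2(g_j)\le Nh(\tau_j(\gamma))+\frac12\log M=Nh+\frac12\log M$.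
\end{proof}

\subsection{The main proposition}

\begin{proposition}\label{prop:good}
Let $L\ge1$ be an integer with $\binom{L+m}m>D$, and let $M=\binom{2L+m}m$. There are $Q\in\mathbb Z[Z]$ and $i\in\{1,\dots,n\}$ with $\deg Q\le2L$,
\[
Q(\gamma)=0,\qquad\delta_iQ(\gamma)\ne0,\qquad\log H(Q)\le2^m\bigl(2Lh+\tfrac12\log M\bigr).
\]
\end{proposition}

\begin{proof}
Let $Q_1$, $i$ and $U$ be as in Lemmas~\ref{lem:one} and \ref{lem:many}. Let $s=\dim E(2L)$, which is at least $1$ because $0\ne Q_1\in E(2L)$, and let $\Lambda$ be the lattice of Lemma~\ref{lem:det} for $N=2L$. Take $w_1,\dots,w_s\in\Lambda$ as in \eqref{eq:minima}. They are independent, so by Lemma~\ref{lem:many} at most $\dim U\le s-r(L)$ of them lie in $U$. Hence at least $r(L)\ge1$ of them lie outside $U$. All norms are at least $1$, so the product of the norms of these is still at most $\det\Lambda$. The smallest of these norms therefore satisfies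
\[
\log\|w_j\|_\infty\le\frac{\log\det\Lambda}{r(L)}\le\frac{r(2L)}{r(L)}\bigl(2Lh+\tfrac12\log M\bigr)\le2^m\bigl(2Lh+\tfrac12\log M\bigr),
\]
by Lemmas~\ref{lem:det} and \ref{lem:doubling}. Let $Q$ be the polynomial with coefficient vector $w_j$.
\end{proof}

\section{Covering the set where \texorpdfstring{$f$}{f} is small and steep}\label{sec:covering}

Let $B_R=\{x\in\mathbb C^n:\max_j|x_j|\le R\}$. Diameters are taken in the max norm.

\begin{lemma}\label{lem:cover}
Let $R\ge1$, let $f$ be entire on $\mathbb C^n$, and fix $i\in\{1,\dots,n\}$. Suppose $A\ge1$ bounds $|\partial_jf|$ for all $j$ and $|\partial_i^2f|$ on $B_R$, and let $0<\varepsilon\le\eta\le1$. Then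
\[
\mathcal W=\{x\in B_R:|f(x)|\le\varepsilon,\ |\partial_if(x)|\ge\eta\}
\]
is covered by at most $C(A/\eta)^2(A/\varepsilon)^{2n-2}$ sets of diameter at most $4\varepsilon/\eta$, with $C=C(n,R)$.
\end{lemma}

Where $|\partial_if|\ge\eta$, the zero set of $f$ is locally a graph over the other $n-1$ coordinates. We therefore cut finely, at scale $\varepsilon/A$, in those coordinates. In the direction $x_i$ we cut only at scale $\eta/A$, on which $\partial_if$ is nearly constant. If all diameters are bounded by $4\varepsilon/\eta$, the sum of their $2n$-th powers is at most a constant times $\varepsilon^2A^{2n}\eta^{-2n-2}$. So the factor $\varepsilon^2$ hoped for in the introduction appears.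

\begin{proof}
After permuting coordinates we may take $i=n$; write $x=(x',x_n)$. Divide $B_R$ into product cells, of diameter at most $\varepsilon/(nA)$ in $x'$ and at most $\rho=\eta/(4A)$ in $x_n$ (if $n=1$ there is no $x'$). A disc of radius $R$ is cut by a grid of squares into at most $C_R/\lambda^2$ pieces of diameter at most $\lambda$, for any $\lambda\le1$. As $\varepsilon/(nA)\le1$ and $\rho\le1$, the number of cells can be taken at most $C(A/\eta)^2(A/\varepsilon)^{2n-2}$. It remains to show that $\mathcal W$ meets each cell in a set of diameter at most $4\varepsilon/\eta$.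

Let $x,y\in\mathcal W$ lie in one cell. The point $(x',y_n)$ and the segments below lie in $B_R$, which is a product of discs. Moving only the first $n-1$ coordinates,
\[
|f(x',y_n)-f(y',y_n)|\le(n-1)A\cdot\frac{\varepsilon}{nA}\le\varepsilon .
\]
Since $|f(x)|,|f(y)|\le\varepsilon$, it follows that $|f(x',x_n)-f(x',y_n)|\le3\varepsilon$. On the segment from $(x',x_n)$ to $(x',y_n)$ the derivative $\partial_nf$ differs from $\partial_nf(x)$ by at most $A\rho=\eta/4$. Integrating $\partial_nf$ along this segment gives
\[
|f(x',x_n)-f(x',y_n)|\ge\bigl(|\partial_nf(x)|-\tfrac\eta4\bigr)|x_n-y_n|\ge\tfrac{3\eta}4|x_n-y_n| .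
\]
Hence $|x_n-y_n|\le4\varepsilon/\eta$. In the other coordinates $|x'-y'|\le\varepsilon/(nA)\le\varepsilon/\eta$.
\end{proof}

\section{Proof of the theorems}\label{sec:proof}

Recall that $\mathcal H^s(S)=\lim_{\rho\to0}\inf\sum_k(\operatorname{diam}S_k)^s$, over countable covers of $S$ by sets $S_k$ of diameter at most $\rho$. Using the max norm instead of the Euclidean one changes $\mathcal H^s$ by bounded factors only, so null sets are the same.

\subsection{Constants and parameters}
Put
\[
\begin{aligned}
c_1&=2^mm(m+2), & c_2&=(3m)^m(c_1+2),\\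
c_3&=c_1+2m(m+2), & c_4&=c_1+2m^2+5m+1.
\end{aligned}
\]
They play the following roles, with $B=D^{1/m}\mu$: the polynomials $Q$ of Proposition~\ref{prop:good} have $\log H(Q)\le c_1B/D$; there are at most $ne^{c_2B}$ pairs $(Q,i)$ to consider; the derivative $\delta_iQ(\gamma)$ has modulus at least $e^{-c_3B}$; and $e^{c_4B}$ bounds the first and second derivatives of $f_Q$ that we need, as well as the factor lost in passing from $\gamma$ to $\theta(x)$. For $2n-2<s\le2n$ put
\begin{equation}\label{eq:cstar}
c_*=c_*(n,s)=\max\Bigl\{c_3+c_4+1,\ \frac{1+c_2+(2+s)(c_3+c_4)}{s-2n+2}\Bigr\}.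
\end{equation}

Fix $R\ge1$. Let $D\le\mu$ be \emph{integers} with $D\ge12mR$, and put
\[
B=D^{1/m}\mu,\quad L=\lfloor mD^{1/m}\rfloor,\quad M=\binom{2L+m}m,\quad T=c_1B/D .
\]
Then $B\ge\mu\ge D\ge1$, and the following hold.
\begin{itemize}
\item $\binom{L+m}m=\prod_{k=1}^m\frac{L+k}k\ge\bigl(\frac{L+m}m\bigr)^m>D$, because $L+m>mD^{1/m}$.
\item $1\le L\le mD^{1/m}\le mB/D$, since $\mu\ge D$; and $RL\le mRD^{1/m}\le B/12$, since $\mu\ge12mR$.
\item $M=\prod_{k=1}^m\frac{2L+k}k\le(2L+1)^m\le(3L)^m\le(3m)^mD$, and $\log M\le m\log(2L+1)\le2mL$.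
\end{itemize}
The hypothesis $\mu\ge D$ enters through $L\le mB/D$: terms coming only from the degree are then dominated by those coming from the height.

\subsection{Fixed \texorpdfstring{$D$}{D} and \texorpdfstring{$\mu$}{mu}}\label{subsec:fixed}
Let $\mathcal B(D,\mu)$ be the set of $x\in B_R$ for which some $\gamma\in\mathbb Q^m(D,\mu)$ satisfies $|\theta(x)-\gamma|<e^{-c_*B}$. Let $x\in\mathcal B(D,\mu)$, with such a $\gamma$, and write $\theta=\theta(x)$. As $c_*B>R$ and $|e^{x_j}|\ge e^{-R}$, the last $n$ coordinates of $\gamma$ are nonzero, so Proposition~\ref{prop:good} applies and gives $Q$ and $i$. Also, the coordinates of $\theta$ have modulus at most $e^R$ and $|\theta-\gamma|<1$, so all points of the segment $[\theta,\gamma]$ have coordinates of modulus at most $e^R+1\le e^{2R}$. Since $h(\gamma)\le\mu/D$ and $\mu/D\ge1$,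
\[
\log H(Q)\le2^m(2L\mu/D+mL)\le2^m(m+2)L\mu/D\le T ,
\]
the last step because $L\mu\le mD^{1/m}\mu=mB$.

\emph{(a) Number of polynomials.} The number of pairs $(Q,i)$ with $Q\in\mathbb Z[Z]$, $\deg Q\le2L$, $H(Q)\le e^T$ and $1\le i\le n$ is at most
\[
n(2e^T+1)^M\le ne^{M(T+2)}\le ne^{c_2B},
\]
because $M(T+2)\le(3m)^m(c_1B+2D)$ and $D\le B$.

\emph{(b) Lower bound at $\gamma$.} By \eqref{eq:delta}, $\ell(\delta_iQ)\le2L\,\ell(Q)\le2LMe^T$ and $\deg\delta_iQ\le2L$. Lemma~\ref{lem:liouville} gives
\[
|\delta_iQ(\gamma)|\ge\exp\{-D(T+\log(2LM)+2Lh(\gamma))\}\ge e^{-c_3B}.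
\]
Indeed, $DT=c_1B$, next $D\log(2LM)\le D(2L+2mL)\le2m(m+1)B$, and $2DLh(\gamma)\le2L\mu\le2mB$.

\emph{(c) Transfer to $\theta$.} Put $G=m(2L)^2Me^{T+4RL}$. Then
\[
\log G\le m+4L+2mL+T+\tfrac B3\le c_4B,
\]
using $L\le mB$, $T\le c_1B$ and $1\le B$. If $P\in\mathbb Z[Z]$ has degree at most $2L$, then $|\partial P/\partial Z_k|\le2L\,\ell(P)e^{4RL}$ on $[\theta,\gamma]$ for each $k$, so
\[
|P(\theta)-P(\gamma)|\le2mL\,\ell(P)e^{4RL}|\theta-\gamma| .
\]
For $P=Q$, where $\ell(P)\le Me^T$, and for $P=\delta_iQ$, where $\ell(P)\le2LMe^T$, the right-hand side is at most $G|\theta-\gamma|\le e^{-(c_*-c_4)B}$. Put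
\[
\varepsilon=e^{-(c_*-c_4)B},\qquad\eta=\tfrac12e^{-c_3B}.
\]
Since $c_*-c_4\ge c_3+1$ and $e^{-B}\le e^{-1}<\frac12$, we have $\varepsilon\le\eta\le1$, and
\[
|Q(\theta)|\le\varepsilon,\qquad|\delta_iQ(\theta)|\ge e^{-c_3B}-\varepsilon\ge\eta .
\]

\emph{(d) Covering.} Put $f_Q(x)=Q(x,e^x)$. By \eqref{eq:chain}, $\partial_jf_Q(x)=\delta_jQ(\theta(x))$ and $\partial_i^2f_Q(x)=\delta_i^2Q(\theta(x))$. On $B_R$ the coordinates of $\theta(x)$ have modulus at most $e^R$, so for each pair counted in (a) these derivatives are bounded in modulus by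
\[
(2L)^2Me^{T+2RL}\le G\le A:=e^{c_4B}.
\]
By (c), $\mathcal B(D,\mu)$ is contained in the union, over these pairs, of the sets $\{x\in B_R:|f_Q(x)|\le\varepsilon,\ |\partial_if_Q(x)|\ge\eta\}$. By Lemma~\ref{lem:cover}, $\mathcal B(D,\mu)$ is covered by finitely many sets of diameter at most $4\varepsilon/\eta$ for which the sum of the $s$-th powers of the diameters is at most
\[
ne^{c_2B}\cdot C\Bigl(\frac A\eta\Bigr)^2\Bigl(\frac A\varepsilon\Bigr)^{2n-2}\Bigl(\frac{4\varepsilon}\eta\Bigr)^s\le C'e^{\kappa B},\qquad C'=C'(n,R).
\]
Here $A/\eta=2e^{(c_3+c_4)B}$, $A/\varepsilon=e^{c_*B}$ and $\varepsilon/\eta=2e^{-(c_*-c_3-c_4)B}$, so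
\[
\begin{aligned}
\kappa&=c_2+2(c_3+c_4)+(2n-2)c_*-s(c_*-c_3-c_4)\\
&=c_2+(2+s)(c_3+c_4)-(s-2n+2)c_*\le-1
\end{aligned}
\]
by \eqref{eq:cstar}. This is where $s>2n-2$ is used: the coefficient of $-c_*$ must be positive for a large $c_*$ to beat the other terms.

\subsection{Summation}
\emph{The limsup set.} Let $\mathcal L$ be the set of $x\in B_R$ that lie, for every $D_0\ge12mR$, in some $\mathcal B(D,\mu)$ with integers $\mu\ge D\ge D_0$. For each $D_0\ge12mR$ it is covered by all the sets found in (d) with $\mu\ge D\ge D_0$. Their diameters are at most $4\varepsilon/\eta=8e^{-(c_*-c_3-c_4)B}\le8e^{-B}\le8e^{-D_0}$, and the sum of the $s$-th powers of their diameters is at most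
\[
C'\sum_{D\ge D_0}\sum_{\mu\ge D}e^{-D^{1/m}\mu}\le C'\sum_{D\ge D_0}\sum_{\mu\ge D}e^{-\mu}.
\]
Both bounds tend to $0$ as $D_0\to\infty$. Hence $\mathcal H^s(\mathcal L)=0$.

\emph{From real to integer $\mu$.} Let $x\in\mathcal E_{2c_*}\cap B_R$. For every $D_0\ge12mR$ there are an integer $D\ge D_0$, a real $\mu\ge D$ and $\gamma\in\mathbb Q^m(D,\mu)\subset\mathbb Q^m(D,\lceil\mu\rceil)$ with
\[
|\theta(x)-\gamma|<e^{-2c_*D^{1/m}\mu}\le e^{-c_*D^{1/m}\lceil\mu\rceil},
\]
since $\lceil\mu\rceil\le2\mu$. So $x\in\mathcal B(D,\lceil\mu\rceil)$ with $\lceil\mu\rceil\ge D\ge D_0$, and therefore $x\in\mathcal L$. This shows $\mathcal H^s(\mathcal E_{2c_*}\cap B_R)=0$ for every $R\ge1$. As $c_*$ does not depend on $R$, letting $R$ run through the positive integers gives $\mathcal H^s(\mathcal E_{2c_*})=0$.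

\begin{proof}[End of the proof of Theorems~\ref{thm:main} and \ref{thm:hausdorff}]
The first assertion of Theorem~\ref{thm:hausdorff} holds with $c(n,s)=2c_*(n,s)$. For the second, $\bigcap_{c>0}\mathcal E_c\subset\mathcal E_{2c_*(n,s)}$ is $\mathcal H^s$-null for every $s$ with $2n-2<s\le2n$, so its Hausdorff dimension is at most $2n-2$. The case $s=2n$ gives Theorem~\ref{thm:main} with $c=2c_*(n,2n)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} ``To Cite This Version:'', \texttt{https://hal.archives-ouvertes.fr/}\allowbreak\texttt{hal-00416164/file/Graz-06-99.pdf}.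

\bibitem{vaaler} Vaaler, cube slicing theorem, Pacific J. Math. 83 (1979).
\end{thebibliography}

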